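\title{Counterexamples to Ogiue's conjecture on positively curved K\"ahler submanifolds of complex projective space}

\begin{abstract}
A conjecture of K.~Ogiue states that a complete K\"ahler submanifold $M^n$ immersed in $\mathbb{C}P^{n+p}$ with positive sectional curvature and codimension $p<n(n+1)/2$ is totally geodesic. We show that the conjecture is false. The orthogonal projection of the quadratic Veronese embedding from the point $\sum z_i^2$ is an immersion $\mathbb{C}P^n\to\mathbb{C}P^{n+p}$ with $p=n(n+1)/2-1$ that is not totally geodesic, and its sectional curvature is positive if and only if $n\ge7$. Random projections of the Veronese embedding give examples in every codimension $p\ge5\cdot10^4(n+1)$, while for compact $M$ and $p<n$ the conclusion of the conjecture holds. Thus the least codimension of a compact example grows linearly in $n$.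
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n$ and $p$ be positive integers, and let $\mathbb{C}P^{n+p}$ carry the Fubini--Study metric of constant holomorphic sectional curvature $1$. A \emph{K\"ahler submanifold} $M^n$ of $\mathbb{C}P^{n+p}$ is a connected complex manifold of dimension $n$ with a holomorphic immersion $f\colon M\to\mathbb{C}P^{n+p}$, equipped with the induced K\"ahler metric. We write $K>0$ if the sectional curvature of $M$ is positive on every real tangent $2$-plane, and we call $M$ \emph{totally geodesic} if the second fundamental form of $f$ vanishes.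

Two examples with $K>0$ come to mind. A linear subspace $\mathbb{C}P^n\subset\mathbb{C}P^{n+p}$ is totally geodesic and carries the Fubini--Study metric. The quadratic \emph{Veronese embedding} sends $[z]\in\mathbb{C}P^n$ to the point whose homogeneous coordinates are $z_i^2$ and $\sqrt2\,z_iz_j$ $(i<j)$. The squared norm of this vector is $|z|^4$, so the induced metric has K\"ahler potential $2\log|z|^2$; it is twice the Fubini--Study metric and has $K>0$. The codimension is $\binom{n+2}{2}-1-n=\frac{n(n+1)}2$. This number is also the dimension of $\operatorname{Sym}^2T_xM$, the space on which the second fundamental form of a complex submanifold is a linear map into the normal space. For the Veronese embedding this map is an isomorphism (Example~\ref{ex:veronese}): every normal direction is used. In smaller codimension the second fundamental form has a kernel at every point, and one may guess that there is then no room for a positively curved submanifold that bends.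

\medskip
\noindent\textbf{Conjecture} (K.~Ogiue)\textbf{.} \emph{Let $M^n$ be a complete K\"ahler submanifold immersed in $\mathbb{C}P^{n+p}$. If $K>0$ and $p<n(n+1)/2$, then $M^n$ is totally geodesic.}
\medskip

We take the statement from \cite{CKS}, where the conjecture in this generality is described as an open problem and is resolved only partially. For $p=1$ it is known to be true if $n\ge4$, or if $n\ge2$ and $M$ is embedded. We show that it is false in general.

\begin{theorem}\label{thm:A}
Let $n\ge2$ and $q(z)=\sum_{i=0}^nz_i^2$. Give the quadratic forms on $\mathbb{C}^{n+1}$ the Hermitian inner product for which $z_i^2$ and $\sqrt2\,z_iz_j$ $(i<j)$ are orthonormal. Let $F=(Q_1,\dots,Q_N)$, $N=\frac{n(n+3)}2$, be an orthonormal basis of $q^\perp$. Then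
\[
f=[F]\colon\mathbb{C}P^n\to\mathbb{C}P^{N-1}=\mathbb{C}P^{n+p},\qquad p=\frac{n(n+1)}2-1,
\]
is a holomorphic immersion that is not totally geodesic. Its induced metric has $K>0$ if and only if $n\ge7$.
\end{theorem}

Since $\mathbb{C}P^n$ is compact, the induced metric is complete. So the conjecture fails for every $n\ge7$; the first case is $n=7$, $p=27<28$. The next two theorems show how far the bound $n(n+1)/2$ is from the truth.

\begin{theorem}\label{thm:B}
If $n\ge2$ and $p\ge5\cdot10^4(n+1)$, there is a holomorphic immersion $\mathbb{C}P^n\to\mathbb{C}P^{n+p}$, not totally geodesic, whose induced metric has $K>0$. So the conjecture fails for all $(n,p)$ with $5\cdot10^4(n+1)\le p<\frac{n(n+1)}2$.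
\end{theorem}

The range of $p$ in the last sentence is nonempty exactly when $n>10^5$.

\begin{theorem}\label{thm:C}
If $M^n$ is a compact K\"ahler submanifold immersed in $\mathbb{C}P^{n+p}$ with $K>0$ and $p<n$, then $M$ is totally geodesic.
\end{theorem}

Let $p_0(n)$ be the least $p$ for which there is a compact K\"ahler submanifold $M^n$ immersed in $\mathbb{C}P^{n+p}$ with $K>0$ that is not totally geodesic. Composing with a linear inclusion $\mathbb{C}P^{n+p}\subset\mathbb{C}P^{n+p+1}$, which is totally geodesic, changes neither the induced metric nor the second fundamental form, so examples exist exactly for $p\ge p_0(n)$. Theorems~\ref{thm:B} and~\ref{thm:C} give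
\[
n\le p_0(n)\le5\cdot10^4(n+1)\qquad(n\ge2),
\]
so $p_0$ grows linearly, not quadratically. We do not determine $p_0(n)$. In particular we do not decide whether the conjecture holds for $2\le n\le6$ and $n\le p<\frac{n(n+1)}2$, nor whether Theorem~\ref{thm:C} holds for complete noncompact $M$.

The dimension count behind the conjecture overlooks the following point. The condition $K>0$ involves the second fundamental form $h$ only through the lengths $|h(u,v)|$ for pairs of tangent vectors $u,v$ (Section~\ref{sec:curv}), and the products $uv$ form a thin subset of $\operatorname{Sym}^2T_xM$. View the Veronese embedding as $z\mapsto zz^T$, with values in symmetric matrices, and compose it with a linear map $L$ to a smaller space. Then the induced metric and the lengths $|h(u,v)|$ are read off from the values of $L$ on matrices of rank at most $4$. If $L$ is nearly isometric on such matrices, the curvature stays close to that of the Veronese embedding, however large the kernel of $L$ is (Section~\ref{sec:proj}). The projection of Theorem~\ref{thm:A}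 has kernel spanned by the identity matrix, which is almost orthogonal to all matrices of low rank when $n$ is large; this already disproves the conjecture for $n\ge29$. The exact threshold $n\ge7$ needs the curvature tensor at every point (Section~\ref{sec:A}). Random maps $L$ give Theorem~\ref{thm:B} (Section~\ref{sec:B}). Theorem~\ref{thm:C} follows from the solution of the Frankel conjecture and a Chern class computation (Section~\ref{sec:C}).

\section{Curvature of K\"ahler submanifolds}\label{sec:curv}

\subsection{Conventions}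
Let $g_{i\bar j}=\partial_i\partial_{\bar j}\phi$ be a K\"ahler metric with local potential $\phi$ in holomorphic coordinates. Capital letters $X,Y,Z,W$, and later $u,v$, denote vectors of type $(1,0)$, and $g(X,Y)=\sum g_{i\bar j}X^i\overline{Y^j}$ is the Hermitian form. A real tangent vector is $x=X+\bar X$, the complex structure $J$ acts by $X\mapsto iX$, and the Riemannian metric is $G(x,y)=2\operatorname{Re}g(X,Y)$. Put
\begin{equation}\label{eq:R}
R_{i\bar jk\bar l}=-\partial_k\partial_{\bar l}g_{i\bar j}+\sum_{p,q}g^{p\bar q}\,\partial_kg_{i\bar q}\,\partial_{\bar l}g_{p\bar j},\qquad \sum_q g_{s\bar q}\,g^{p\bar q}=\delta_{sp},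
\end{equation}
and let $R(X,\bar Y,Z,\bar W)$ be the corresponding tensor. Since $g$ comes from a potential, $R$ is symmetric in $X,Z$ and in $\bar Y,\bar W$, and $\overline{R(X,\bar Y,Z,\bar W)}=R(Y,\bar X,W,\bar Z)$. Let $\operatorname{Rm}$ be the Riemannian curvature tensor of $G$, with the sign for which $\operatorname{Rm}(x,y,y,x)$ is the sectional curvature of an orthonormal pair $x,y$, extended complex multilinearly. We recall two textbook facts: $\operatorname{Rm}(X,\bar Y,Z,\bar W)=R(X,\bar Y,Z,\bar W)$, and $\operatorname{Rm}$ vanishes unless its first two arguments have opposite types and its last two arguments have opposite types. Expanding $\operatorname{Rm}(x,y,y,x)$ for $x=X+\bar X$, $y=Y+\bar Y$ therefore leaves $\operatorname{Rm}(X,\bar Y,Y,\bar X)$, $\operatorname{Rm}(X,\bar Y,\bar Y,X)$ and their conjugates, that is,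
\begin{equation}\label{eq:Rm}
\operatorname{Rm}(x,y,y,x)=2R(X,\bar X,Y,\bar Y)-2\operatorname{Re}R(X,\bar Y,X,\bar Y).
\end{equation}

Multiplying the ambient metric by a positive constant changes neither the sign of $K$ nor the property of being totally geodesic. We therefore use the Fubini--Study metric with potential $\log|\zeta|^2$ in homogeneous coordinates $\zeta$; by the next lemma and \eqref{eq:Rm} with $y=Jx$, its holomorphic sectional curvature is $2$. Hermitian inner products $\langle\cdot,\cdot\rangle$ are linear in the first argument.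

\subsection{The Gauss equation in terms of a lift}
Our maps are given by explicit polynomial lifts, so we express the induced geometry through a lift $F$ and its derivatives $F_i=\partial_iF$, $F_X=\sum X^i\partial_iF$ and $F_{XZ}=\sum X^iZ^k\partial_i\partial_kF$.

\begin{lemma}\label{lem:gauss}
Let $f=[F]$ be a holomorphic map from an open subset of $\mathbb{C}^n$ to projective space, with nowhere vanishing holomorphic lift $F$. The pullback of the Fubini--Study metric is
\[
g(X,Y)=\langle F_X^\perp,F_Y^\perp\rangle/|F|^2,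
\]
where $\perp$ denotes the component orthogonal to $F$, and $f$ is an immersion exactly where $g$ is positive definite. If $f$ is an immersion, let $h(X,Z)$ be $|F|^{-1}$ times the component of $F_{XZ}$ orthogonal to $\operatorname{span}(F,F_1,\dots,F_n)$. Then
\begin{equation}\label{eq:gauss}
R(X,\bar Y,Z,\bar W)=g(X,Y)g(Z,W)+g(X,W)g(Z,Y)-\langle h(X,Z),h(Y,W)\rangle.
\end{equation}
If $h\neq0$ at some point, then $f$ is not totally geodesic.
\end{lemma}

\begin{proof}
Fix a point and let it have coordinate $w=0$. We first simplify the lift. If $F$ is replaced by $\lambda F$ with $\lambda$ holomorphic and nowhere zero, then $F_X$ becomes $\lambda F_X+\lambda_XF$, $F_{XZ}$ becomes $\lambda F_{XZ}+\lambda_XF_Z+\lambda_ZF_X+\lambda_{XZ}F$, and $\operatorname{span}(F,F_1,\dots,F_n)$ is unchanged. So $F_X^\perp$ is multiplied by $\lambda$ and $h$ by $\lambda/|\lambda|$, and no side of the asserted formulas changes. A unitary map of the target changes nothing either. Rotating $F(0)$ to the first axis and dividing by the first component, we may assume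 $F=(1,\zeta(w))$ with $\zeta(0)=0$.

The potential is $\log(1+|\zeta|^2)=|\zeta|^2-\frac12|\zeta|^4+O(|w|^6)$, and $|\zeta|^4=\big(\sum\langle\zeta_i,\zeta_j\rangle w_i\bar w_j\big)^2+O(|w|^5)$ with the derivatives $\zeta_i$ taken at $0$. Hence at $w=0$
\[
g_{i\bar j}=\langle\zeta_i,\zeta_j\rangle,\qquad\partial_kg_{i\bar q}=\langle\zeta_{ik},\zeta_q\rangle,\qquad\partial_k\partial_{\bar l}g_{i\bar j}=\langle\zeta_{ik},\zeta_{jl}\rangle-g_{i\bar j}g_{k\bar l}-g_{i\bar l}g_{k\bar j}.
\]
At the point, $F=(1,0)$, $F_i=(0,\zeta_i)$ and $F_{ik}=(0,\zeta_{ik})$. So the first identity is the formula for $g$; and since $\zeta$ is $f$ in an affine chart, $f$ is an immersion at $0$ if and only if the $\zeta_i$ are independent, that is, if and only if $g$ is positive definite. Inserting the three identities in \eqref{eq:R} gives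
\[
R_{i\bar jk\bar l}=g_{i\bar j}g_{k\bar l}+g_{i\bar l}g_{k\bar j}-\Big[\langle\zeta_{ik},\zeta_{jl}\rangle-\sum_{p,q}g^{p\bar q}\langle\zeta_{ik},\zeta_q\rangle\langle\zeta_p,\zeta_{jl}\rangle\Big].
\]
The orthogonal projection of a vector $\xi$ to $\operatorname{span}(\zeta_1,\dots,\zeta_n)$ is $\sum g^{p\bar q}\langle\xi,\zeta_q\rangle\zeta_p$, so the bracket is the inner product of the components of $\zeta_{ik}$ and $\zeta_{jl}$ orthogonal to that span. This is $\langle h(\partial_i,\partial_k),h(\partial_j,\partial_l)\rangle$.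

Applied to the identity map of the ambient space, where $h=0$, formula \eqref{eq:gauss} shows that the Fubini--Study curvature tensor is $g(X,Y)g(Z,W)+g(X,W)g(Z,Y)$. If $f$ is totally geodesic, the Riemannian Gauss equation says that the curvature of the induced metric is the restriction of this tensor. Comparing with \eqref{eq:gauss} gives $|h(X,X)|^2=0$ for all $X$, and $h=0$ by polarization.
\end{proof}

\subsection{A criterion for positive sectional curvature}
The right side of \eqref{eq:Rm} contains the term $R(X,\bar Y,X,\bar Y)$, whose phase is awkward to control. A change of variables removes it. Call $u,v$ a \emph{unitary pair} if $g(u,u)=g(v,v)=1$ and $g(u,v)=0$, and put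
\[
R_u=R(u,\bar u,u,\bar u),\qquad R_{uv}=R(u,\bar u,v,\bar v).
\]
These are real numbers: $R_u$ is a holomorphic sectional curvature and $R_{uv}$ a holomorphic bisectional curvature.

\begin{lemma}\label{lem:crit}
Let $n\ge2$. Then $K>0$ at a point if and only if, for all unitary pairs $u,v$ at the point,
\[
R_u>0\qquad\text{and}\qquad R_{uv}<\sqrt{R_uR_v}.
\]
\end{lemma}

\begin{proof}
Let $T$ be the space of $(1,0)$-vectors at the point. View $R$ as the symmetric bilinear form on $T\otimes\bar T$ with $R(X\otimes\bar Y,Z\otimes\bar W)=R(X,\bar Y,Z,\bar W)$, and view $X\otimes\bar Y$ as the endomorphism $\xi\mapsto g(\xi,Y)X$ of $T$. To real vectors $x=X+\bar X$, $y=Y+\bar Y$ attach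
\[
A=2i\,(Y\otimes\bar X-X\otimes\bar Y)=U\otimes\bar U-V\otimes\bar V,\qquad U=X+iY,\quad V=X-iY.
\]
From the first expression, the symmetries of $R$ and \eqref{eq:Rm},
\[
R(A,A)=-4\big[R(Y,\bar X,Y,\bar X)-2R(X,\bar X,Y,\bar Y)+R(X,\bar Y,X,\bar Y)\big]=4\operatorname{Rm}(x,y,y,x).
\]
Moreover $A=0$ if and only if $x,y$ are linearly dependent over $\mathbb{R}$: for $X\neq0$ the equation $Y\otimes\bar X=X\otimes\bar Y$ forces $Y=\lambda X$ and then $\lambda=\bar\lambda$, and the converse is the same computation. So $K>0$ means that $R(A,A)>0$ for all nonzero $A$ of this form.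

As $(X,Y)$ runs through $T\times T$, so does $(U,V)$. The endomorphism $A$ is Hermitian with $g(A\xi,\xi)=|g(\xi,U)|^2-|g(\xi,V)|^2$. This is $\le0$ on $U^\perp$ and $\ge0$ on $V^\perp$, which have codimension at most one, so $A$ has at most one positive and at most one negative eigenvalue. By the spectral theorem and $n\ge2$, $A=\lambda_1\,u\otimes\bar u-\lambda_2\,v\otimes\bar v$ with a unitary pair $u,v$ and $\lambda_1,\lambda_2\ge0$; conversely every such endomorphism occurs, with $U=\sqrt{\lambda_1}\,u$, $V=\sqrt{\lambda_2}\,v$. Hence $K>0$ if and only if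
\[
\lambda_1^2R_u+\lambda_2^2R_v-2\lambda_1\lambda_2R_{uv}>0
\]
for all unitary pairs and all $\lambda_1,\lambda_2\ge0$, not both zero. The choices $(1,0)$, $(0,1)$ and $(\sqrt{R_v},\sqrt{R_u})$ show that this implies the stated condition. The converse follows from $\lambda_1^2R_u+\lambda_2^2R_v\ge2\lambda_1\lambda_2\sqrt{R_uR_v}$ when $\lambda_1\lambda_2>0$, and from $R_u,R_v>0$ when $\lambda_1\lambda_2=0$.
\end{proof}

For a submanifold of projective space and a unitary pair, \eqref{eq:gauss} gives
\begin{equation}\label{eq:RuRuv}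
R_u=2-|h(u,u)|^2,\qquad R_{uv}=1-|h(u,v)|^2 .
\end{equation}
So $K>0$ asks for upper bounds on $|h(u,u)|$ and, once these lengths exceed $1$, for lower bounds on $|h(u,v)|$. For the Fubini--Study metric itself $R_u=2$ and $R_{uv}=1$.

\begin{remark}\label{rem:complete}
Completeness cannot be dropped from the conjecture. For $n\ge2$ and $F(w)=(1,w_1,\dots,w_n,\frac14w_1^2)$ we have, at $w=0$, $g_{i\bar j}=\delta_{ij}$ and $|h(u,u)|=\frac12|u_1|^2$. So $h\ne0$ and $R_u>1\ge R_{uv}$, and $K>0$ holds near $0$ by continuity.
\end{remark}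

\section{Linear projections of the Veronese embedding}\label{sec:proj}

\subsection{Symmetric matrices}
Let $V=\mathbb{C}^{n+1}$, $n\ge2$, and let $\operatorname{Sym}^2V$ be the space of complex symmetric matrices with inner product $\langle S,T\rangle=\operatorname{tr}(ST^*)$. For $x,y\in V$ put $xy=\frac12(xy^T+yx^T)$, a matrix of rank at most $2$, and $x^2=xx=xx^T$. Then
\begin{equation}\label{eq:ip}
\langle xy,x'y'\rangle=\tfrac12\big(\langle x,x'\rangle\langle y,y'\rangle+\langle x,y'\rangle\langle y,x'\rangle\big).
\end{equation}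
For a unit vector $z$, vectors $u,v\in z^\perp$ and any $x\in V$, this gives
\begin{equation}\label{eq:orth}
zu\perp z^2,\quad uv\perp zx,\quad\|zu\|^2=\tfrac12|u|^2,\quad\|uv\|^2=\tfrac12\big(|u|^2|v|^2+|\langle u,v\rangle|^2\big).
\end{equation}
We use \emph{Takagi's factorization}: a complex symmetric matrix of rank $k$ can be written $S=\sum_{i=1}^k\sigma_iu_i^2$ with $u_1,\dots,u_k$ orthonormal and $\sigma_i>0$. By \eqref{eq:ip} the $u_i^2$ are orthonormal, so $\|S\|^2=\sum\sigma_i^2$.

Let $L$ be a linear map from $\operatorname{Sym}^2V$ to a Hermitian space of dimension $r$ with $L(z^2)\ne0$ for $z\neq0$, and let $f_L\colon\mathbb{C}P^n\to\mathbb{C}P^{r-1}$, $f_L[z]=[L(z^2)]$. Fix a unit vector $z$ and use the affine chart $w\mapsto[z+w]$, $w\in z^\perp$, which identifies the tangent space at $[z]$ with $z^\perp$. The lift $F(w)=L(z^2)+2L(zw)+L(w^2)$ has, at $w=0$,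
\begin{equation}\label{eq:jet}
F=L(z^2),\qquad F_u=2L(zu),\qquad F_{uv}=2L(uv),
\end{equation}
and $\operatorname{span}(F,F_1,\dots,F_n)=\{L(zx):x\in V\}$. The length of the component of a vector orthogonal to a subspace is the distance to the subspace, so Lemma~\ref{lem:gauss} gives
\begin{equation}\label{eq:dist}
g(u,u)=\frac{\min_{\lambda\in\mathbb{C}}\|L(2zu+\lambda z^2)\|^2}{\|L(z^2)\|^2},\qquad|h(u,v)|^2=\frac{\min_{x\in V}\|L(2uv+zx)\|^2}{\|L(z^2)\|^2},
\end{equation}
the second formula once $f_L$ is known to be an immersion. Only matrices of rank at most $4$ appear in \eqref{eq:dist}.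

\begin{example}\label{ex:veronese}
For $L=\mathrm{id}$ we get the Veronese embedding: the coordinates of $z^2$ in the orthonormal basis $E_{ii}$, $(E_{ij}+E_{ji})/\sqrt2$ are $z_i^2$ and $\sqrt2\,z_iz_j$. By \eqref{eq:orth}, $g(u,u)=2|u|^2$ and $h(u,v)=2uv$. The normal space $\{zx:x\in V\}^\perp$ is $\operatorname{Sym}^2(z^\perp)$, so $h$ is an isomorphism from the symmetric square of the tangent space onto it. A unitary pair has $|u|^2=|v|^2=\frac12$ and $\langle u,v\rangle=0$, so $|h(u,u)|^2=1$, $|h(u,v)|^2=\frac12$, and $R_u=R_v=1$, $R_{uv}=\frac12$. The inequalities of Lemma~\ref{lem:crit} hold with a margin that does not depend on $n$.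
\end{example}

\subsection{Distortion}
To use this margin we measure how far $L$ is from an isometry on matrices of low rank. It is enough to test squares. For any linear map $L$ on $\operatorname{Sym}^2V$ put
\[
E(S,T)=\langle LS,LT\rangle-\langle S,T\rangle,\qquad\mu(L)=\max_{|u|=|v|=1}|E(u^2,v^2)|,
\]
and call $\mu(L)$ the \emph{distortion} of $L$.

\begin{lemma}\label{lem:distortion}
Let $\mu\geq\mu(L)$.
\begin{itemize}
\item[(a)] $|E(xy,x'y')|\le\mu\,|x||y||x'||y'|$ for all $x,y,x',y'\in V$.
\item[(b)] If $\operatorname{rank}S\le k$, then $(1-k\mu)\|S\|^2\le\|LS\|^2\le(1+k\mu)\|S\|^2$.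
\end{itemize}
\end{lemma}

\begin{proof}
(a) By homogeneity let all four vectors be unit vectors. Write $xy=\frac14[(x+y)^2-(x-y)^2]$ and likewise for $x'y'$, and expand $E$ into four terms. Since $|E(a^2,b^2)|\le\mu|a|^2|b|^2$ for $a,b\in V$, the sum is at most $\mu\cdot\frac14(|x+y|^2+|x-y|^2)\cdot\frac14(|x'+y'|^2+|x'-y'|^2)=\mu$.

(b) With Takagi's factorization, $|E(S,S)|\le\mu\big(\sum\sigma_i\big)^2\le k\mu\sum\sigma_i^2=k\mu\|S\|^2$.
\end{proof}

\begin{proposition}\label{prop:soft}
Let $n\ge2$.
\begin{itemize}
\item[(i)] If $\mu(L)<\frac12$, then $f_L$ is a well-defined holomorphic immersion.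
\item[(ii)] If $\mu(L)\le\frac1{30}$, then $f_L$ has $K>0$ and is not totally geodesic.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mu(L)\le\mu<\frac12$ and let $z$ be a unit vector. By Lemma~\ref{lem:distortion}(b), $1-\mu\le\|L(z^2)\|^2\le1+\mu$, so $f_L$ is defined. For $u\perp z$ the matrix $2zu+\lambda z^2=z(2u+\lambda z)$ has rank at most $2$, and by \eqref{eq:orth} its squared norm is at least $2|u|^2$, with equality for $\lambda=0$. So \eqref{eq:dist} and Lemma~\ref{lem:distortion}(b) give
\[
(1-2\mu)\,2|u|^2\le g(u,u)\,\|L(z^2)\|^2\le(1+2\mu)\,2|u|^2 .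
\]
The lower bound proves (i). For $g(u,u)=1$ we obtain
\begin{equation}\label{eq:length}
\frac{1-\mu}{1+2\mu}\le2|u|^2\le\frac{1+\mu}{1-2\mu}.
\end{equation}

For (ii) take $\mu=\frac1{30}$ and a unitary pair $u,v\in z^\perp$ for $g$. Choosing $x=0$ in \eqref{eq:dist} and using \eqref{eq:length},
\[
|h(u,u)|^2\le\frac{(1+\mu)\,4|u|^4}{1-\mu}\le\frac{(1+\mu)^3}{(1-\mu)(1-2\mu)^2}=\frac{29791}{22736}<1.311,
\]
and the same holds for $v$. The matrix $2uv+zx$ has rank at most $4$, and by \eqref{eq:orth} its squared norm is at least $\|2uv\|^2\ge2|u|^2|v|^2$. Hence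
\[
|h(u,v)|^2\ge\frac{1-4\mu}{1+\mu}\,2|u|^2|v|^2\ge\frac12\cdot\frac{1-4\mu}{1+\mu}\Big(\frac{1-\mu}{1+2\mu}\Big)^2=\frac12\cdot\frac{26}{31}\cdot\Big(\frac{29}{32}\Big)^2>0.344 .
\]
By \eqref{eq:RuRuv}, $R_u,R_v>0.689>0.656>R_{uv}$. Lemma~\ref{lem:crit} gives $K>0$, and $h\ne0$ shows by Lemma~\ref{lem:gauss} that $f_L$ is not totally geodesic.
\end{proof}

\subsection{Projection from the identity matrix}\label{sub:L0}
The simplest way to lower the codimension by one is the orthogonal projection onto $S_0^\perp$ for a unit matrix $S_0=\sum\sigma_iu_i^2$. Then $E(S,T)=-\langle S,S_0\rangle\langle S_0,T\rangle$. Since $|\langle u^2,S_0\rangle|=|\sum\sigma_i\langle u,u_i\rangle^2|\le\max\sigma_i$ for unit $u$, with equality at a suitable $u_i$, the distortion is $\max\sigma_i^2$. As $\sum\sigma_i^2=1$, it is at least $\frac1{n+1}$, with equality when there are $n+1$ equal $\sigma_i$. The identity matrix $I$ realizes this best case. From now on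
\[
t=\frac1{n+1},\qquad L_0=\text{the orthogonal projection of }\operatorname{Sym}^2V\text{ onto }I^\perp .
\]
Let $q(x,y)=x^Ty$ be the bilinear form of $q$. Then $\langle xy,I\rangle=q(x,y)$ and $\|I\|^2=n+1$, so $\mu(L_0)=t$ and
\begin{equation}\label{eq:L0}
\langle L_0(xy),L_0(x'y')\rangle=\langle xy,x'y'\rangle-t\,q(x,y)\,\overline{q(x',y')}.
\end{equation}

The map $f$ of Theorem~\ref{thm:A} is $f_{L_0}$. Indeed, the correspondence $Q(z)=z^TSz$ between quadratic forms and symmetric matrices is isometric, because it matches $z_i^2$, $\sqrt2\,z_iz_j$ with $E_{ii}$, $(E_{ij}+E_{ji})/\sqrt2$, and it matches $q$ with $I$. If $S_1,\dots,S_N$ are the matrices of $Q_1,\dots,Q_N$, then $\bar S_1,\dots,\bar S_N$ is an orthonormal basis of $I^\perp$, since $I$ is real, and $Q_\alpha(z)=\langle z^2,\bar S_\alpha\rangle$ are the coordinates of $L_0(z^2)$ in this basis.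

Since $t\le\frac13<\frac12$ for $n\ge2$, Proposition~\ref{prop:soft}(i) shows that $f$ is an immersion. For $n\ge29$ we have $t\le\frac1{30}$, and Proposition~\ref{prop:soft}(ii) shows that $f$ is a counterexample to the conjecture.

\section{The projected Veronese embedding: proof of Theorem~\ref{thm:A}}\label{sec:A}

It remains to show that $f=f_{L_0}$ is not totally geodesic for all $n\ge2$, and to find the $n$ for which $K>0$. We begin at the points where the projection does the most damage.

\subsection{A test along the quadric \texorpdfstring{$q=0$}{q=0}}\label{sub:test}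
Let $z=(1,i,0,\dots,0)/\sqrt2$ and $u=\bar z$; for $n\ge3$ let also $v=(0,0,1,i,0,\dots,0)/\sqrt2$. These are orthonormal vectors. We have $q(z,u)=|z|^2=1$, while $q$ vanishes on the pairs $(z,z)$, $(z,v)$, $(u,u)$, $(u,v)$, $(v,v)$. So $L_0$ fixes $z^2$, $zv$, $u^2$, $uv$, $v^2$, and it shortens $zu$: by \eqref{eq:L0}, $\|L_0(zu)\|^2=\frac12-t$. For a matrix $S$ fixed by the self-adjoint map $L_0$ we have $\langle L_0T,S\rangle=\langle T,S\rangle$ for all $T$. With \eqref{eq:ip} and \eqref{eq:orth} this shows that $z^2$, $L_0(zu)$, $zv$ are mutually orthogonal and that $u^2,uv,v^2$ are orthogonal to every $L_0(zx)$. Since $|F|=\|z^2\|=1$, \eqref{eq:jet} gives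
\[
g(u,u)=2(1-2t),\quad g(v,v)=2,\quad g(u,v)=0,
\]
\[
h(u,u)=2u^2,\quad h(u,v)=2uv,\quad h(v,v)=2v^2,
\]
and the last three vectors have squared lengths $4$, $2$, $4$. In particular $h\ne0$, so $f$ is not totally geodesic, for every $n\ge2$.

The projection shrinks the metric in the direction $u$ but leaves $h(u,u)$ alone, so the second fundamental form grows on the unit vector in this direction. Put $\kappa_0=\frac1{1-2t}=\frac{n+1}{n-1}$, $\hat u=\sqrt{\kappa_0/2}\;u$ and $\hat v=v/\sqrt2$, a unitary pair. Then $|h(\hat u,\hat u)|^2=\kappa_0^2$, $|h(\hat u,\hat v)|^2=\kappa_0/2$, $|h(\hat v,\hat v)|^2=1$, and by \eqref{eq:RuRuv}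
\[
R_{\hat u}=2-\kappa_0^2,\qquad R_{\hat v}=1,\qquad R_{\hat u\hat v}=1-\tfrac12\kappa_0 .
\]
For $2\le n\le5$ we have $\kappa_0\ge\frac32$ and $R_{\hat u}<0$. For $n=6$ we have $\kappa_0=\frac75$, so $R_{\hat u}=\frac1{25}>0$, but $R_{\hat u\hat v}=\frac3{10}>\frac15=\sqrt{R_{\hat u}R_{\hat v}}$. By Lemma~\ref{lem:crit}, $K>0$ fails for $2\le n\le6$. For $n=7$ we have $\kappa_0=\frac43$ and $R_{\hat u\hat v}^2=\frac19<\frac29=R_{\hat u}R_{\hat v}$: this pair no longer obstructs. To prove that no other pair does, we compute the curvature everywhere.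

\subsection{The curvature at an arbitrary point}
The group $O(n+1)$ preserves both $\langle\cdot,\cdot\rangle$ and $q$, and the geometry at $[z]$ depends on the single number $|q(z)|/|z|^2$.

\begin{lemma}\label{lem:formulas}
Let $n\ge2$, $|z|=1$, $c=|q(z)|\in[0,1]$, $s=\sqrt{1-c^2}$, and
\[
\rho=1-tc^2,\qquad\beta=1-t(1+s^2)>0,\qquad\kappa=\frac\rho\beta,\qquad\varepsilon=\kappa-1=\frac{2ts^2}\beta .
\]
There is a $g$-unitary basis of the tangent space at $[z]$ with the following property. If $u,v$ is a unitary pair with coordinates $u_j,v_j$ in this basis, $a=|u_1|^2$, $b=|v_1|^2$, and $P(u,v)=-c\kappa\,u_1v_1+\sum_{j\ge2}u_jv_j$, then $a+b\le1$ and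
\begin{align}
R_u&=2-\rho(1+\varepsilon a)^2+\kappa t\,|P(u,u)|^2,\label{eq:Ru}\\
R_{uv}&=1-\tfrac\rho2\big[(1+\varepsilon a)(1+\varepsilon b)+\varepsilon^2ab\big]+\kappa t\,|P(u,v)|^2.\label{eq:Ruv}
\end{align}
\end{lemma}

\begin{proof}
\emph{An adapted basis of $V$.} Multiply $z$ by a unimodular number so that $q(z)=c$. The real and imaginary parts of $z$ are then orthogonal in $\mathbb{R}^{n+1}$ and the difference of their squared lengths is $c\ge0$. So $z=\cos\alpha\,\xi_0+i\sin\alpha\,\xi_1$ with $\alpha\in[0,\frac\pi4]$, $c=\cos2\alpha$, $s=\sin2\alpha$, and $\xi_0,\xi_1$ orthonormal real vectors. Complete them to an orthonormal basis $\xi_0,\dots,\xi_n$ of $\mathbb{R}^{n+1}$, and put $e_1=\sin\alpha\,\xi_0-i\cos\alpha\,\xi_1$ and $e_j=\xi_j$ for $j\ge2$. Then $\langle z,e_1\rangle=\cos\alpha\sin\alpha-\sin\alpha\cos\alpha=0$, so $z,e_1,\dots,e_n$ is a unitary basis of $V$, and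
\[
q(z,z)=c,\quad q(z,e_1)=2\sin\alpha\cos\alpha=s,\quad q(e_1,e_1)=-c,\quad q(e_j,e_j)=1\ \ (j\ge2),
\]
while $q$ vanishes on all other pairs of basis vectors.

\emph{The metric.} By \eqref{eq:jet}, $F=L_0(z^2)$ and $F_j=2L_0(ze_j)$. By \eqref{eq:L0}, the vectors $F_2,\dots,F_n$ have squared length $2$ and are orthogonal to each other and to $F,F_1$, and the Gram matrix of $F,F_1$ is
\[
B=\begin{pmatrix}1-tc^2&-2tcs\\-2tcs&2-4ts^2\end{pmatrix}=D-t\gamma\gamma^T,\qquad D=\begin{pmatrix}1&0\\0&2\end{pmatrix},\quad\gamma=\begin{pmatrix}c\\2s\end{pmatrix}.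
\]
We have $\gamma^TD^{-1}\gamma=c^2+2s^2=1+s^2$, and $\det B=2-2tc^2-4ts^2=2\beta$, where $\beta\ge1-2t>0$. From $BD^{-1}\gamma=\gamma-t(1+s^2)\gamma=\beta\gamma$ we get $\gamma^TB^{-1}\gamma=(1+s^2)/\beta$. Since $|F|^2=\rho$ and $|F_1^\perp|^2=\det B/\rho$, the $e_j$ are $g$-orthogonal with
\[
g(e_1,e_1)=\frac{2\beta}{\rho^2}=\frac2{\rho\kappa},\qquad g(e_j,e_j)=\frac2\rho\quad(j\ge2).
\]
The required basis is $\sqrt{\rho\kappa/2}\;e_1$, $\sqrt{\rho/2}\;e_j$ $(j\ge2)$. For $u,v\in z^\perp$ with coordinates $u_j,v_j$ in it,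
\begin{equation}\label{eq:convert}
\langle u,v\rangle=\tfrac\rho2\big(g(u,v)+\varepsilon\,u_1\bar v_1\big),\qquad q(u,v)=\tfrac\rho2\,P(u,v).
\end{equation}

\emph{The second fundamental form.} For $u,v\in z^\perp$, \eqref{eq:L0} and $uv\perp zx$ show that $L_0(uv)$ is orthogonal to $F_2,\dots,F_n$ and that its inner products with $F$ and $F_1$ are the entries of $-t\,q(u,v)\gamma$. Its projection to $\operatorname{span}(F,F_1)$ therefore has squared length $t^2|q(u,v)|^2\gamma^TB^{-1}\gamma$. Since $t+t^2(1+s^2)/\beta=t/\beta$, the normal component of $L_0(uv)$ has squared length $\|uv\|^2-\frac t\beta|q(u,v)|^2$, and by \eqref{eq:orth}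
\[
|h(u,v)|^2=\frac4\rho\Big[\tfrac12\big(|u|^2|v|^2+|\langle u,v\rangle|^2\big)-\frac t\beta\,|q(u,v)|^2\Big].
\]
For a unitary pair, \eqref{eq:convert} gives $|u|^2=\frac\rho2(1+\varepsilon a)$, $|v|^2=\frac\rho2(1+\varepsilon b)$ and $|\langle u,v\rangle|^2=\frac{\rho^2}4\varepsilon^2ab$. Using $\rho t/\beta=\kappa t$, we find $|h(u,u)|^2=\rho(1+\varepsilon a)^2-\kappa t|P(u,u)|^2$ and $|h(u,v)|^2=\frac\rho2[(1+\varepsilon a)(1+\varepsilon b)+\varepsilon^2ab]-\kappa t|P(u,v)|^2$. Now \eqref{eq:RuRuv} gives \eqref{eq:Ru} and \eqref{eq:Ruv}. Finally, $a+b\le1$ is Bessel's inequality for the first basis vector and the orthonormal pair $u,v$.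
\end{proof}

For $c=0$ we have $\rho=1$, $\kappa=\kappa_0$ and $e_1=\bar z$, the direction tested in Section~\ref{sub:test}.

\subsection{Positivity for \texorpdfstring{$n\ge7$}{n at least 7}}
Compared with the Veronese values $R_u=1$, $R_{uv}=\frac12$, two effects work against Lemma~\ref{lem:crit}. The stretching $\varepsilon$ lowers $R_u$ when $a$ is close to $1$, and the term $\kappa t|P(u,v)|^2$ raises $R_{uv}$. For $n=7$, bounding both by their separate maxima loses too much (Remark~\ref{rem:split}). But the two effects are not large together: $\varepsilon$ is near its maximum only when $c$ is small, and then $P$ is small in the first coordinate, which is the only one that $\varepsilon$ stretches. The next lemma makes this quantitative; it is the only place where $n\ge7$ is used.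

\begin{lemma}\label{lem:bounds}
Let $n\ge7$. At every point $0<\rho\le1$, $0\le\varepsilon\le\frac13$, $\kappa t\le\frac16$, and for one of the two pairs
\[
(\varepsilon_0,\delta)=\big(\tfrac5{16},0\big),\qquad(\varepsilon_0,\delta)=\big(\tfrac13,\tfrac23\big)
\]
we have $\varepsilon\le\varepsilon_0$ and $c\kappa\le1-\delta$.
\end{lemma}

\begin{proof}
Now $t\le\frac18$, and $\varepsilon=2ts^2/(1-t-ts^2)$ is increasing in $t$ and in $s^2$. Its value at $t=\frac18$, $s^2=1$ is $\frac13$, so $\kappa\le\frac43$ and $\kappa t\le\frac16$. If $c\le\frac14$, then $c\kappa\le\frac13$, and the second pair works. If $c\ge\frac14$, then $s^2\le\frac{15}{16}$ and $\varepsilon\le\frac{15/64}{97/128}=\frac{30}{97}<\frac5{16}$. Also, since $\beta=1-t(2-c^2)$,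
\[
\beta-c\rho=(1-c)-t(2-c^2-c^3)=(1-c)\big(1-t(2+2c+c^2)\big)\ge(1-c)(1-5t)\ge0,
\]
so $c\kappa\le1$, and the first pair works.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Let $n\ge7$, fix a point, a pair $(\varepsilon_0,\delta)$ as in Lemma~\ref{lem:bounds}, and a unitary pair $u,v$. By \eqref{eq:Ru}, $R_u\ge2-\rho(1+\varepsilon a)^2\ge2-\kappa^2\ge\frac29>0$, and likewise for $v$.

\emph{Reduction to one inequality.} Put $H=2-\rho(1+\varepsilon a)(1+\varepsilon b)$ and $\theta=\kappa t|P(u,v)|^2$. The identity $(2-\rho x^2)(2-\rho y^2)=(2-\rho xy)^2-2\rho(x-y)^2$ for real $x,y$, together with \eqref{eq:Ru} and \eqref{eq:Ruv}, gives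
\[
R_uR_v\ge H^2-2\rho\varepsilon^2(a-b)^2,\qquad R_{uv}\le\tfrac H2+\theta .
\]
By Lemma~\ref{lem:crit} it suffices to show
\[
\mathcal G:=H^2-\big(\tfrac H2+\theta\big)^2-2\rho\varepsilon^2(a-b)^2>0,
\]
for then $\sqrt{R_uR_v}>|\frac H2+\theta|\ge R_{uv}$.

\emph{Elimination of the point.} Put $\sigma=a+b\in[0,1]$ and $\tau=ab\in[0,\sigma^2/4]$, so that $(a-b)^2=\sigma^2-4\tau$. Since $\rho\le1$ and $\varepsilon\le\varepsilon_0$,
\[
H\ge H_0:=2-(1+\varepsilon_0a)(1+\varepsilon_0b)=1-\varepsilon_0\sigma-\varepsilon_0^2\tau .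
\]
By the Cauchy--Schwarz inequality with weights $c\kappa,1,\dots,1$,
\[
|P(u,v)|^2\le(1-a+c\kappa a)(1-b+c\kappa b)\le(1-\delta a)(1-\delta b),
\]
so $\theta\le\theta_0:=\frac16(1-\delta\sigma+\delta^2\tau)$. Regard $H_0$ and $\theta_0$ as functions on the region $0\le\sigma\le1$, $0\le\tau\le\sigma^2/4$. There $\frac{23}{36}=1-\frac13-\frac1{36}\le H_0\le1$, and $0\le\theta_0\le\frac16$ because $\delta\sigma\le1$ and $\delta^2\tau\le\delta\sigma$. The function $H^2-(\frac H2+\theta)^2=\frac34H^2-\theta H-\theta^2$ is decreasing in $\theta\ge0$ for $H\ge0$, and increasing in $H$ for $H\ge\frac23\theta$. Replacing first $\theta$ by $\theta_0$ and then $H$ by $H_0$, we obtain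
\[
\mathcal G\ge\psi(\sigma,\tau):=H_0^2-\big(\tfrac{H_0}2+\theta_0\big)^2-2\varepsilon_0^2(\sigma^2-4\tau).
\]

\emph{The worst case is $\tau=0$.} On the region,
\[
\partial_\tau\psi=-\varepsilon_0^2\big(\tfrac32H_0-\theta_0\big)-\tfrac{\delta^2}6\big(H_0+2\theta_0\big)+8\varepsilon_0^2\ \ge\ \tfrac{13}2\varepsilon_0^2-\tfrac29\delta^2 .
\]
This is positive for $\delta=0$, and it equals $\frac{13}{18}-\frac8{81}>0$ for the second pair. Hence $\psi(\sigma,\tau)\ge\ell(\sigma):=\psi(\sigma,0)$, where
\[
\ell(\sigma)=(1-\varepsilon_0\sigma)^2-\Big(\tfrac23-\big(\tfrac{\varepsilon_0}2+\tfrac\delta6\big)\sigma\Big)^2-2\varepsilon_0^2\sigma^2 .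
\]
The coefficient of $\sigma^2$ is $-\varepsilon_0^2-(\frac{\varepsilon_0}2+\frac\delta6)^2<0$, so $\ell$ is concave and its minimum on $[0,1]$ is attained at an endpoint. We have $\ell(0)=\frac59$. For the first pair,
\[
\ell(1)=\Big(\frac{11}{16}\Big)^2-\Big(\frac{49}{96}\Big)^2-\frac{25}{128}=\frac{4356-2401-1800}{9216}=\frac{155}{9216}>0,
\]
and for the second pair $\ell(1)=\frac49-\big(\frac7{18}\big)^2-\frac29=\frac{23}{324}>0$. So $\mathcal G>0$, and $K>0$ for $n\ge7$. With Sections~\ref{sub:L0} and~\ref{sub:test} this proves Theorem~\ref{thm:A}.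
\end{proof}

\begin{remark}\label{rem:split}
The pair $(\varepsilon_0,\delta)=(\frac13,0)$, which is valid at all points at once, gives $\ell(1)=\frac49-\frac14-\frac29=-\frac1{36}$. This is why Lemma~\ref{lem:bounds} distinguishes two cases.
\end{remark}

\section{Random projections: proof of Theorem~\ref{thm:B}}\label{sec:B}

By Proposition~\ref{prop:soft}(ii) we need a map $L$ of distortion at most $\frac1{30}$ into a space of small dimension $r$. The distortion is a maximum over pairs of points of a sphere in $\mathbb{R}^{2m}$, $m=n+1$, so it can be controlled on a net with exponentially many points in $m$. A Gaussian random map distorts a given matrix with probability exponentially small in $r$. A union bound then succeeds when $r$ is a large multiple of $m$.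

\begin{proposition}\label{prop:random}
Let $m=\dim V\ge2$ and $r\ge5\cdot10^4m$. There is a linear map $L\colon\operatorname{Sym}^2V\to\mathbb{C}^r$ with $\mu(L)\le\frac1{30}$.
\end{proposition}

\begin{proof}
\emph{One matrix.} Let the entries of $L$, in an orthonormal basis of $\operatorname{Sym}^2V$, be independent complex Gaussian variables $\xi$ with density $\frac r\pi e^{-r|\xi|^2}$. Each row of $L$ has a unitarily invariant distribution, so for $\|S\|=1$ the $r$ coordinates of $LS$ are independent with this same density. Hence $r\|LS\|^2$ is a sum of $r$ independent exponential variables of mean $1$, and $\mathbb{E}\,e^{\lambda r\|LS\|^2}=(1-\lambda)^{-r}$ for $\lambda<1$. Let $0<\eta<1$. Markov's inequality with $\lambda=\frac\eta{1+\eta}$ and with $\lambda=-\frac\eta{1-\eta}$ (Chernoff's bound) gives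
\[
\Pr\big(\|LS\|^2\ge1+\eta\big)\le e^{-r(\eta-\ln(1+\eta))},\qquad\Pr\big(\|LS\|^2\le1-\eta\big)\le e^{-r(-\eta-\ln(1-\eta))}.
\]
Since $\ln(1+\eta)\le\eta-\frac{\eta^2}2+\frac{\eta^3}3$ and $-\ln(1-\eta)\ge\eta+\frac{\eta^2}2$, both probabilities are at most $e^{-r(\eta^2/2-\eta^3/3)}$. Take $\eta=\frac1{40}$, so that $\frac{\eta^2}2-\frac{\eta^3}3=\frac{59}{192000}$.

\emph{A net.} Let $\mathcal N$ be a maximal subset of the unit sphere of $V$ whose points have mutual distances greater than $\frac1{16}$. Every unit vector lies within $\frac1{16}$ of $\mathcal N$. The balls of radius $\frac1{32}$ around the points of $\mathcal N$ are disjoint and lie in the ball of radius $\frac{33}{32}$ in $\mathbb{R}^{2m}$, so $|\mathcal N|\le33^{2m}$. Consider the at most $2\cdot33^{4m}$ matrices $S=u_0^2\pm v_0^2$ with $u_0,v_0\in\mathcal N$. The probability that $|E(S,S)|\le\eta\|S\|^2$ fails for one of them is at most $4\cdot33^{4m}e^{-59r/192000}$. For $m\ge2$ we have $4m\ln33+\ln4\le(13.99+0.70)m=14.69\,m$, and $\frac{192000}{59}\cdot14.69<4.8\cdot10^4$.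 So this probability is less than $1$, and we fix an $L$ for which all these inequalities hold. For $u_0,v_0\in\mathcal N$ and $S_\pm=u_0^2\pm v_0^2$, polarization and the parallelogram law give
\[
|\operatorname{Re}E(u_0^2,v_0^2)|=\tfrac14\big|E(S_+,S_+)-E(S_-,S_-)\big|\le\tfrac\eta4\big(\|S_+\|^2+\|S_-\|^2\big)=\eta .
\]

\emph{From the net to the sphere.} Let $\mu=\mu(L)$ be attained at unit vectors $u,v$. Multiplying $v$ by a unimodular number, we may assume $\mu=\operatorname{Re}E(u^2,v^2)$. Choose $u_0,v_0\in\mathcal N$ within $\frac1{16}$ of $u,v$ and write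
\[
E(u^2,v^2)=E(u_0^2,v_0^2)+E\big((u-u_0)(u+u_0),v^2\big)+E\big(u_0^2,(v-v_0)(v+v_0)\big).
\]
By Lemma~\ref{lem:distortion}(a), each of the last two terms has modulus at most $\mu\cdot\frac1{16}\cdot2$. Hence $\mu\le\eta+\frac14\mu$, that is, $\mu\le\frac43\eta=\frac1{30}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $r=n+p+1\ge5\cdot10^4(n+1)$ and take $L$ from Proposition~\ref{prop:random}. By Proposition~\ref{prop:soft}, $f_L\colon\mathbb{C}P^n\to\mathbb{C}P^{n+p}$ is a holomorphic immersion with $K>0$ that is not totally geodesic, and $\mathbb{C}P^n$ is compact, hence complete.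
\end{proof}

\section{Codimension less than the dimension: proof of Theorem~\ref{thm:C}}\label{sec:C}

The curvature hypothesis identifies the manifold, and topology then identifies the map.

\emph{Step 1: $M$ is a projective space.} Replacing $Y$ by $iY$ changes the sign of the last term in \eqref{eq:Rm}, so
\[
4R(X,\bar X,Y,\bar Y)=\operatorname{Rm}(x,y,y,x)+\operatorname{Rm}(x,Jy,Jy,x).
\]
If $K>0$, both terms on the right are nonnegative, and a term vanishes only if $x,y$, respectively $x,Jy$, are linearly dependent. For nonzero $x,y$ both cannot happen, since $y$ and $Jy$ are independent. So $M$ has positive holomorphic bisectional curvature: $R(X,\bar X,Y,\bar Y)>0$ for all nonzero $X,Y$. By the solution of the Frankel conjecture \cite{Mori,SiuYau}, a compact K\"ahler manifold of dimension $n$ with this property is biholomorphic to $\mathbb{C}P^n$. This is the only use of compactness and of $K>0$. Without $K>0$ the theorem fails already for a smooth quadric hypersurface in $\mathbb{C}P^{n+1}$, $n\ge2$.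

\emph{Step 2: the degree of the immersion is one.} Let $f\colon\mathbb{C}P^n\to\mathbb{C}P^{n+p}$ be the immersion. We recall that $H^*(\mathbb{C}P^n,\mathbb{Z})=\mathbb{Z}[\omega]/(\omega^{n+1})$ with $\omega=c_1(\mathcal O(1))$, that every holomorphic line bundle on $\mathbb{C}P^n$ is some $\mathcal O(d)$, that $c(T\mathbb{C}P^n)=(1+\omega)^{n+1}$, that total Chern classes multiply in exact sequences, and that $c_j$ of a bundle vanishes when $j$ exceeds the rank. Write $f^*\mathcal O(1)=\mathcal O(d)$. The class $d\omega$ is represented by a positive multiple of the K\"ahler form of the induced metric, whose integral over a line is positive, so $d\ge1$. Because $f$ is an immersion, $\nu=f^*T\mathbb{C}P^{n+p}/T\mathbb{C}P^n$ is a vector bundle of rank $p$, and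
\[
c(\nu)=\frac{(1+d\omega)^{n+p+1}}{(1+\omega)^{n+1}} .
\]
For $n=2$, $p=1$ this is $(1+4d\omega+6d^2\omega^2)(1-3\omega+6\omega^2)$, and $c_2(\nu)=0$ reads $6(d-1)^2=0$. To see the same in general, put $k=p+1$, write $1+d\omega=(1+\omega)+(d-1)\omega$ and expand:
\[
c(\nu)=\sum_{j=0}^{n+k}\binom{n+k}j(d-1)^j\,\omega^j(1+\omega)^{k-1-j}.
\]
For $j\le k-1$ the term $\omega^j(1+\omega)^{k-1-j}$ is a polynomial of degree $k-1$; for $j>k$ it is divisible by $\omega^{k+1}$; for $j=k$ it is $\omega^k(1+\omega)^{-1}=\omega^k-\cdots$. Only $j=k$ contributes in degree $k$, and therefore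
\[
0=c_{p+1}(\nu)=\binom{n+p+1}{p+1}(d-1)^{p+1}\,\omega^{p+1}.
\]
The hypothesis $p<n$ says that $\omega^{p+1}$ is a generator of $H^{2p+2}(\mathbb{C}P^n,\mathbb{Z})\cong\mathbb{Z}$. Hence $d=1$. For $p\ge n$ the identity is empty; for $n=p=1$ the Veronese conic has $d=2$ and $K>0$.

\emph{Step 3: linear maps are totally geodesic.} The homogeneous coordinates of $\mathbb{C}P^{n+p}$ pull back to sections of $f^*\mathcal O(1)=\mathcal O(1)$ without common zero, and the sections of $\mathcal O(1)$ are the linear forms. So $f[z]=[\Lambda z]$ with $\Lambda\colon\mathbb{C}^{n+1}\to\mathbb{C}^{n+p+1}$ linear and injective, and $f$ is an embedding onto the projectivization of $W=\Lambda(\mathbb{C}^{n+1})$. This subspace is a component of the fixed point set of the isometry induced by the unitary map that is $+1$ on $W$ and $-1$ on $W^\perp$, and such a component is totally geodesic. This proves Theorem~\ref{thm:C}. \qed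

\begin{thebibliography}{9}

\bibitem{CKS}
\emph{On compact Kaehler submanifolds in $\mathbb{C}P^{n+p}$ with nonnegative sectional curvature},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1995-123-11/\allowbreak S0002-9939-1995-1277132-X/\allowbreak S0002-9939-1995-1277132-X.pdf}.

\bibitem{Mori}
Mori, Ann.\ of Math.\ \textbf{110} (1979).

\bibitem{SiuYau}
Siu and Yau, Invent.\ Math.\ \textbf{59} (1980).

\end{thebibliography}
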